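\title{Oriented Trees with a Tractable Constraint Satisfaction Problem Have Bounded Width}

\begin{abstract}
We prove that for every oriented tree $\mathbb H$ the constraint satisfaction problem $\operatorname{CSP}(\mathbb H)$ is NP-complete or has bounded width. Hence, if $\mathrm P\neq\mathrm{NP}$, an oriented tree has a tractable CSP exactly when local consistency decides it. The result holds more generally for oriented forests expanded by sets of arcs and sets of vertices. By the algebraic theory of the CSP it suffices to show that a forest with a Taylor polymorphism cannot define the addition of a finite abelian group $Z$. We label the solutions of a defining instance by elements of $Z^2$ and transport, along a walk in the instance, a partition into classes that span disjoint subtrees, until two transversal partitions force a cycle in the forest.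
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb H$ be a finite digraph. The \emph{constraint satisfaction problem} $\operatorname{CSP}(\mathbb H)$ asks, given a finite digraph $\mathbb G$, whether there is a homomorphism from $\mathbb G$ to $\mathbb H$, that is, a map $h\colon G\to H$ such that $(h(u),h(v))$ is an arc of $\mathbb H$ whenever $(u,v)$ is an arc of $\mathbb G$. The same definition applies to any finite structure $\mathbb D$ with finitely many relations. An \emph{instance} of $\operatorname{CSP}(\mathbb D)$ is a finite structure $\mathbb G$ in the same signature; its elements are the \emph{variables}, the tuples of its relations are the \emph{constraints}, and the homomorphisms $\mathbb G\to\mathbb D$ are the \emph{solutions}. The problem is \emph{tractable} if it is solvable in polynomial time.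

One polynomial-time method looks only at a bounded number of variables at a time. Fix integers $1\le k\le l$. The \emph{$(k,l)$-consistency algorithm} starts from the family $\mathcal F$ of all homomorphisms to $\mathbb D$ from induced substructures of $\mathbb G$ with at most $l$ elements. It repeatedly deletes a map $h$ from $\mathcal F$ if some restriction of $h$ is no longer in $\mathcal F$, or if $h$ has at most $k$ elements in its domain and, for some set $W$ of at most $l$ variables containing that domain, no map in $\mathcal F$ with domain $W$ extends $h$. It accepts if the final family is nonempty. The restrictions of a solution are never deleted, so the algorithm is right whenever it rejects. We say that $\operatorname{CSP}(\mathbb D)$ has \emph{bounded width} if for some $k\le l$ the algorithm is also right whenever it accepts. Equivalently, the class of instances without a solution is definable by a Datalog program. Bounded width thus means that every unsolvable instance can be refuted by propagating local information, and it implies tractability.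

\begin{example}\label{ex:path}
Let $\mathbb H$ be the directed path $0\to1\to\dots\to n$, and suppose that the $(1,2)$-consistency algorithm accepts $\mathbb G$. For a vertex $v$ of $\mathbb G$ let $A_v$ be the nonempty set of values of $v$ that survive. If $(u,v)$ is an arc of $\mathbb G$, every surviving value of $u$ extends to a surviving value of $v$ and conversely, so $A_v=A_u+1$. Hence $v\mapsto\min A_v$ is a homomorphism, and $\operatorname{CSP}(\mathbb H)$ has bounded width.
\end{example}

An \emph{oriented tree} is a digraph obtained from a finite tree by giving each edge exactly one direction; an \emph{oriented forest} is defined in the same way. This paper answers the following question, which appears in \cite{volume}.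

\begin{quote}
Assume $\mathrm P\neq\mathrm{NP}$. If $\mathbb H$ is an oriented tree and $\operatorname{CSP}(\mathbb H)$ is tractable, does $\operatorname{CSP}(\mathbb H)$ have bounded width?
\end{quote}

The answer is yes. We prove it for a wider class. A \emph{forest structure} is a finite structure $\mathbb D=(D;E,(F_i)_i,(L_j)_j)$ with finitely many relations, where $(D,E)$ is an oriented forest, each $F_i\subseteq E$ is a binary relation, and each $L_j\subseteq D$ is a unary relation. An oriented tree is the case with no $F_i$, no $L_j$, and $(D,E)$ connected. The proof adds constants to the structure, so it has to allow unary relations; the relations $F_i$ come at no extra cost.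

\begin{theorem}\label{thm:main}
Let $\mathbb D$ be a forest structure. Then $\operatorname{CSP}(\mathbb D)$ is NP-complete or has bounded width. Hence, if $\mathrm P\neq\mathrm{NP}$ and $\operatorname{CSP}(\mathbb D)$ is tractable, then $\operatorname{CSP}(\mathbb D)$ has bounded width.
\end{theorem}

Since bounded width implies tractability, we obtain the following.

\begin{corollary}\label{cor:trees}
Assume $\mathrm P\neq\mathrm{NP}$. For an oriented tree $\mathbb H$, the problem $\operatorname{CSP}(\mathbb H)$ is tractable if and only if it has bounded width.
\end{corollary}

Which answer should one expect? The theorems recalled in Section~\ref{sec:background} say, roughly, that a structure without bounded width can express the equation $x+z=y$ over some nontrivial finite abelian group $Z$. The solutions of this equation form the grid $Z\times Z$ of pairs $(x,z)$. Every row of the grid meets every column, so rows and columns form a complete bipartite graph, which contains cycles. A forest has no cycles, and one guesses that it cannot carry such a grid. This is not yet a proof, because relations defined over a tree need not be acyclic. In the tree $a\to c\leftarrow b$, the relation ``$u$ and $v$ have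 a common out-neighbor'' is $\{a,b\}\times\{a,b\}$, which is a $4$-cycle when drawn as a bipartite graph. The equation is expressed by an instance with many auxiliary variables, and the task is to carry the acyclicity of $(D,E)$ through that instance.

Section~\ref{sec:background} reduces Theorem~\ref{thm:main} to an algebraic statement, and Section~\ref{sec:idea} shows the argument for $Z=\mathbb Z/2$ and outlines the rest of the paper.

\section{Reduction to an affine quotient}\label{sec:background}

\subsection{Cores, polymorphisms, and algebras}

A finite structure is a \emph{core} if all its endomorphisms are bijective. Let $\mathbb D$ be a forest structure, let $\varepsilon$ be an endomorphism with the smallest image, and let $\mathbb D'$ be the substructure induced on that image. Then $\mathbb D'$ is a core, since composing a non-surjective endomorphism of $\mathbb D'$ with $\varepsilon$ would give a smaller image. It is again a forest structure, and an instance maps to $\mathbb D$ if and only if it maps to $\mathbb D'$. NP-completeness and, by the Datalog formulation, bounded width depend only on the class of solvable instances. So we may assume that $\mathbb D$ is a core.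

Let $\mathbb D^c$ be $\mathbb D$ with all singletons $\{d\}$, $d\in D$, added as unary relations; it is a forest structure. An instance of $\operatorname{CSP}(\mathbb D)$ is an instance of $\operatorname{CSP}(\mathbb D^c)$ without singleton constraints, and the consistency algorithm runs identically in both readings. So if $\operatorname{CSP}(\mathbb D^c)$ has bounded width, then so has $\operatorname{CSP}(\mathbb D)$.

A \emph{polymorphism} of a structure on $D$ is an operation $f\colon D^m\to D$ that, applied coordinatewise to any $m$ tuples of one of the relations, yields a tuple of that relation. It is \emph{idempotent} if $f(u,\dots,u)=u$ for all $u$. The polymorphisms of $\mathbb D^c$ are exactly the idempotent polymorphisms of $\mathbb D$. Let $\mathbf A$ be the algebra on $D$ whose operations are all polymorphisms of $\mathbb D^c$. These operations include the projections and are closed under composition.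

A \emph{subuniverse} is a subset closed under all operations; a nonempty one is a subalgebra, and we write $B\le\mathbf A$. Operations act on powers coordinatewise. $HS(\mathbf A)$ is the class of homomorphic images of subalgebras of $\mathbf A$, and from now on \emph{algebra} means a finite member of $HSP(\mathbf A)$, the class of homomorphic images of subalgebras of powers of $\mathbf A$. Each operation $f$ of $\mathbf A$ acts on every such algebra, and identities that hold in $\mathbf A$ hold there too. A binary relation on an algebra $Y$ is \emph{compatible} if it is a subuniverse of $Y^2$, and a \emph{congruence} is a compatible equivalence relation. Intersections of subuniverses, and their images and preimages under homomorphisms, are subuniverses. The subuniverse generated by $y_1,\dots,y_m$ is the set of all $f(y_1,\dots,y_m)$ with $f$ an $m$-ary operation. All algebras are idempotent, so singletons are subuniverses, and for a compatible relation $\rho$ so is each set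
\[
\rho[y]=\{y':(y,y')\in\rho\}.
\]

\begin{lemma}\label{lem:generated}
The equivalence relation generated by a nonempty set of reflexive compatible relations on an algebra is a congruence.
\end{lemma}

\begin{proof}
It is the union of all finite compositions of the given relations and their inverses. Each composition is compatible: apply the operation to the intermediate elements as well. By reflexivity, two compositions $\rho,\rho'$ are both contained in $\rho\circ\rho'$. So any finitely many pairs of the union lie in a single composition, and the union is compatible.
\end{proof}

\subsection{Four theorems}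

A \emph{Taylor operation} is an idempotent operation $f$ of some arity $m$ that satisfies, for each $i\le m$, an identity $f(x_1,\dots,x_m)=f(y_1,\dots,y_m)$ in which all $x_j,y_j$ belong to $\{x,y\}$, $x_i=x$, and $y_i=y$. An algebra is a \emph{reduct of a module} if its universe carries a module structure over a ring in which every operation has the form $\sum r_ix_i$ with ring elements $r_i$. A relation is \emph{pp-definable} in $\mathbb D^c$ if it is defined by an existentially quantified conjunction of equalities and relations of $\mathbb D^c$. We use the following results about the core $\mathbb D$ and the finite idempotent algebra $\mathbf A$.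

\begin{theorem}[\cite{BJK05}, with \cite{Tay77}]\label{thm:hard}
If $\mathbf A$ has no Taylor operation, then $\operatorname{CSP}(\mathbb D)$ is NP-complete.
\end{theorem}

\begin{theorem}[\cite{BK12}]\label{thm:cyclic}
If $\mathbf A$ has a Taylor operation, then for every prime $p>|D|$ it has a $p$-ary operation $\psi$ with $\psi(x_1,x_2,\dots,x_p)=\psi(x_2,\dots,x_p,x_1)$.
\end{theorem}

\begin{theorem}[\cite{BK14}, with \cite{HM88} and \cite{Val09}]\label{thm:width}
If no algebra in $HS(\mathbf A)$ with more than one element is a reduct of a module, then the variety generated by $\mathbf A$ is congruence meet-semidistributive and $\operatorname{CSP}(\mathbb D^c)$ has bounded width.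
\end{theorem}

\begin{theorem}[\cite{Gei,Bod}]\label{thm:pp}
A nonempty relation on $D$ that is invariant under all operations of $\mathbf A$ is pp-definable in $\mathbb D^c$.
\end{theorem}

Of Theorem~\ref{thm:width} we use only the conclusion about bounded width. Call an algebra $Z$ \emph{affine} if $|Z|\ge2$ and there is an abelian group structure on $Z$ in which every operation has the form $\sum r_ix_i$ with $r_i\in\operatorname{End}(Z,+)$. Idempotence gives $\sum r_i=1$. A reduct of a module with more than one element is affine. By Theorems~\ref{thm:hard} and~\ref{thm:width}, Theorem~\ref{thm:main} follows from the next proposition, whose proof occupies the rest of the paper.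

\begin{proposition}\label{prop:main}
Let $\mathbb D$ be a forest structure that is a core, and suppose that $\mathbf A$ has a Taylor operation. Then no algebra in $HS(\mathbf A)$ is affine.
\end{proposition}

\subsection{The quotient $Z$ and the operation $t$}

Suppose, for a contradiction, that $\mathbf A$ has a Taylor operation and that some algebra in $HS(\mathbf A)$ is affine. Among the subalgebras of $\mathbf A$ that map homomorphically onto an affine algebra, fix one, $B$, of the smallest size. Fix a surjective homomorphism $\pi\colon B\to Z$ with $Z$ affine, and put $q=|Z|\ge2$. These data are fixed for the rest of the paper.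

An affine algebra may have very few operations: a set with only projections is affine, with all $r_i\in\{0,1\}$. The Taylor operation rules this out, and the next lemma is the only place where it is used.

\begin{lemma}\label{lem:t}
$\mathbf A$ has a ternary operation $t$ that acts on $Z$ as $t(x,y,z)=x-y+z$.
\end{lemma}

\begin{proof}
Let $e$ be the exponent of $(Z,+)$. By Dirichlet's theorem on primes in arithmetic progressions there is a prime $p>|D|$ with $p\equiv1\pmod e$; then $p\ge3$, since $|D|\ge2$. Let $\psi$ be as in Theorem~\ref{thm:cyclic}, and write $\psi=\sum r_ix_i$ on $Z$. Setting all variables but one to $0$ in the cyclic identity gives $r_1=\dots=r_p=:r$. Then $1=\sum r_i=pr=r$, because $p\equiv 1\pmod e$. So $\psi=\sum x_i$ on $Z$, and $t(x,y,z)=\psi(x,y,\dots,y,z)$ acts as $x+(p-2)y+z=x-y+z$.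
\end{proof}

A nonempty subset of an abelian group that is closed under $x-y+z$ is a coset of a subgroup. So all nonempty subuniverses of $Z$ and of its powers are cosets.

\begin{lemma}\label{lem:Z}
Every subuniverse of $Z$ with at least two elements is $Z$.
\end{lemma}

\begin{proof}
Let $T=\tau+T_0$ be such a subuniverse, with $T_0$ a subgroup. For an operation $f=\sum r_ix_i$ and $u\in T_0$ we have $f(\tau,\dots,\tau+u,\dots,\tau)=\tau+r_iu\in T$, so $r_iT_0\subseteq T_0$. Also $f(\tau+u_1,\dots,\tau+u_m)=\tau+\sum r_iu_i$. Hence $T$ is affine, with $\tau$ as zero. The subalgebra $\pi^{-1}(T)$ of $\mathbf A$ maps onto $T$, so $\pi^{-1}(T)=B$ by the choice of $B$, and $T=Z$.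
\end{proof}

\section{The idea for $Z=\mathbb Z/2$}\label{sec:idea}

Let $Z=\mathbb Z/2$. Section~\ref{sec:instance} produces an instance with variables $x,y,z$ whose solutions $\sigma$ satisfy $\pi\sigma(x)+\pi\sigma(z)=\pi\sigma(y)$. Give $\sigma$ the \emph{label} $\Lambda\sigma=(\pi\sigma(x),\pi\sigma(z))\in\{00,01,10,11\}$. All four labels occur. Let $\Sigma$ be a set of solutions that is closed under the operations, carries all four labels, and is minimal with these properties. We shall also see that the value of $x$ does not determine the second coordinate of the label: there are $\sigma_1,\sigma_2\in\Sigma$ that agree at $x$ and satisfy $\Lambda\sigma_2=\Lambda\sigma_1+01$. The same holds for $z$ and the first coordinate.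

\emph{Suppose first that $(x,z)$ is an arc of the instance.} Call $\sigma'\in\Sigma$ a \emph{partner} of $\sigma\in\Sigma$ if $\sigma'(x)=\sigma(x)$ and $\Lambda\sigma'=\Lambda\sigma+01$. For any $\sigma\in \Sigma$, the solutions $t(\sigma,\sigma_1,\sigma_1)$ and $t(\sigma,\sigma_1,\sigma_2)$ agree at $x$ and have labels $\Lambda\sigma$ and $\Lambda\sigma+01$. So the solutions that have a partner carry all four labels. They are closed under every operation $f=\sum r_ix_i$: if $\tau_i'$ is a partner of $\tau_i$, then $f(\tau_1',\dots,\tau_m')$ and $f(\tau_1,\dots,\tau_m)$ agree at $x$, and their labels differ by $\sum r_i\cdot01=01$. By minimality of $\Sigma$, every $\sigma\in\Sigma$ has a partner $\sigma'$. The arc $(\sigma'(x),\sigma'(z))$ has the same tail as $(\sigma(x),\sigma(z))$ and a different head, since $\pi\sigma'(z)\ne\pi\sigma(z)$. Exchanging the roles of $x$ and $z$, we also find an arc with the same head and a different tail. So in the subgraph of $(D,E)$ formed by the arcs $(\sigma(x),\sigma(z))$, $\sigma\in\Sigma$, every vertex has degree at least $2$, and a forest has no such subgraph.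

\emph{Suppose next that $x$ and $z$ are both adjacent to a variable $g$ whose value determines the whole label.} In the tidiest situation $\Sigma=\{\sigma_{00},\sigma_{01},\sigma_{10},\sigma_{11}\}$, and $\sigma_{ij}$ takes the values $a_i,s_{ij},b_j$ at $x,g,z$. Then
\[
a_0,\ s_{00},\ b_0,\ s_{10},\ a_1,\ s_{11},\ b_1,\ s_{01},\ a_0
\]
is a closed walk, and a cycle if the eight vertices are distinct. A more useful way to see this is the following. The classes $\{s_{00},s_{01}\}$ and $\{s_{10},s_{11}\}$ span the disjoint subtrees $s_{00},a_0,s_{01}$ and $s_{10},a_1,s_{11}$. Contract each subtree to a point. The result is again a forest, the contracted value of $g$ determines only the first coordinate of the label, and $g$ is adjacent to $z$. This is the situation of the first case.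

\emph{In general} $x$ and $z$ are joined by a longer chain of variables, and we repeat the contraction along it. At each variable we keep a congruence on the set of its values whose classes span disjoint subtrees and determine the same part of the label. The chain can turn up and down in the forest, so values of a later variable can lie inside the subtrees spanned at an earlier one. Then the partition pushed to the next variable may fail to span disjoint subtrees (Example~\ref{ex:unsealed}), and the congruence has to be repaired before each push. This repair is the main work.

Section~\ref{sec:labels} proves the first case in abstract form. Section~\ref{sec:instance} constructs the instance and the chain. Section~\ref{sec:push} carries out the push and reduces Proposition~\ref{prop:main} to the repair step. Section~\ref{sec:walks} builds a supply of congruences from walks that rise and fall in step, and Section~\ref{sec:seal} uses them for the repair.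

\section{Labeled algebras}\label{sec:labels}

Let $M=Z^2$. Operations act on $M$ as $\sum r_ix_i$, with the $r_i$ acting coordinatewise, and $t$ acts as $x-y+z$. A subuniverse of $M$ that contains $0$ is a subgroup. A \emph{line} is a subuniverse of $M$ that contains $0$ and has $q$ elements; examples are $\{0\}\times Z$ and $Z\times\{0\}$. We work with $Z^2$ rather than $Z$ because it has room for two transversal lines.

\begin{lemma}\label{lem:lines}
Every subuniverse of $M$ containing $0$ is $0=\{0\}$, a line, or $M$. Distinct lines $K,K'$ satisfy $K\cap K'=0$ and $K+K'=M$; in particular neither contains the other. A nonzero subuniverse containing $0$ and contained in a line is that line.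
\end{lemma}

\begin{proof}
Let $K$ be a subuniverse containing $0$. Its first projection and the set $\{z:(0,z)\in K\}$ are subuniverses of $Z$ containing $0$, so by Lemma~\ref{lem:Z} each has $1$ or $q$ elements. The order of the group $K$ is the product of these two numbers, so $|K|\in\{1,q,q^2\}$. This gives the first and the last statement. If $K\neq K'$ are lines, then $K\cap K'$ is a subuniverse with fewer than $q$ elements, hence $0$, and $|K+K'|=q^2$.
\end{proof}

\begin{definition}
A \emph{labeled algebra} is an algebra $Y$ with a surjective homomorphism $\lambda\colon Y\to M$; $\lambda(y)$ is the \emph{label} of $y$. It is \emph{minimal} if no proper subuniverse of $Y$ carries all labels. The \emph{type} of a reflexive compatible relation $\rho$ on $Y$ is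
\[
\operatorname{type}(\rho)=\{\lambda(y')-\lambda(y):(y,y')\in\rho\}.
\]
\end{definition}

The type measures how much of the label is lost when $\rho$-related elements are not distinguished. The map $(m,m')\mapsto m'-m$ is a homomorphism $M^2\to M$, because the operations are linear. So $\operatorname{type}(\rho)$ is a subuniverse of $M$ containing $0$, that is, $0$, a line, or $M$. Since types are subgroups, we also have: if reflexive compatible relations all have types inside a subgroup $K$, then the congruence they generate has type inside $K$.

By definition, each element of the type occurs as a difference of labels somewhere in $Y$. In a minimal labeled algebra it occurs everywhere.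

\begin{lemma}[Homogeneity]\label{lem:hom}
Let $(Y,\lambda)$ be a minimal labeled algebra and $\rho$ a reflexive compatible relation on $Y$ of type $K$. Then $\lambda(\rho[y])=\lambda(y)+K$ for every $y\in Y$. If $K=M$, then $\rho=Y^2$. In particular, if $\rho$ is a congruence, the labels in each class form a full coset of $K$.
\end{lemma}

\begin{proof}
The set $\lambda(\rho[y])$ is a subuniverse of $M$ containing $\lambda(y)$, so it equals $\lambda(y)+N_y$ for a subgroup $N_y$, and $\bigcup_yN_y=K$. Let $f=\sum r_ix_i$ be an operation. If $y_i'\in\rho[y_i]$ for all $i$, then $f(y_1',\dots,y_m')\in\rho[f(y_1,\dots,y_m)]$, and the labels of these two elements differ by $\sum r_i(\lambda(y_i')-\lambda(y_i))$. Hence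
\begin{equation}\label{eq:N}
N_{f(y_1,\dots,y_m)}\supseteq\Bigl\{\sum r_iu_i:u_i\in N_{y_i}\Bigr\}.
\end{equation}
Choose $y^*$ with $|N_{y^*}|$ largest. For $f=t$, \eqref{eq:N} gives $N_{t(y,y^*,y^*)}\supseteq N_y+N_{y^*}$. By the choice of $y^*$, this forces $N_y\subseteq N_{y^*}=N_{t(y,y^*,y^*)}$ for all $y$, and so $N_{y^*}=K$. Let $Y^*=\{y:N_y=K\}$. If $y_1,\dots,y_m\in Y^*$, then \eqref{eq:N} with all $u_i$ equal to one $u\in K$ shows $u=\sum r_iu\in N_{f(y_1,\dots,y_m)}$. So $Y^*$ is a subuniverse. It contains $t(y,y^*,y^*)$, whose label is $\lambda(y)$, for every $y$. By minimality $Y^*=Y$. If $K=M$, each $\rho[y]$ is a subuniverse carrying all labels, hence equal to $Y$.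
\end{proof}

Minimality cannot be dropped: on $Y=M\times Z$, labeled by the first coordinate, the relation ``equal second coordinates'' has type $M$ and is not $Y^2$.

For congruences $\eta,\xi$ on $Y$ let $\Gamma(\eta,\xi)$ be the bipartite graph with the $\eta$-classes on one side and the $\xi$-classes on the other, two classes being adjacent when they intersect. Every contradiction in the proof ultimately comes from the following lemma.

\begin{lemma}[Forest lemma]\label{lem:forest}
Let $(Y,\lambda)$ be a minimal labeled algebra with congruences $\eta,\xi$ of types $K,K'$. If $\Gamma(\eta,\xi)$ is a forest, then $K\subseteq K'$ or $K'\subseteq K$. In particular, $K$ and $K'$ are not distinct lines.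
\end{lemma}

\begin{proof}
The graph has no isolated vertex, so, being a nonempty finite forest, it has a vertex of degree $1$. Say an $\eta$-class $A$ meets only one $\xi$-class $A'$. Then $A\subseteq A'$. By Lemma~\ref{lem:hom}, $\lambda(A)$ is a coset of $K$ and $\lambda(A')$ is a coset of $K'$. Taking differences gives $K\subseteq K'$. If the vertex is a $\xi$-class, we get $K'\subseteq K$.
\end{proof}

For $Y=M$ with $\lambda$ the identity, the cosets of two distinct lines form congruences $\eta,\xi$ with $\Gamma(\eta,\xi)$ the complete bipartite graph on $q+q$ vertices. This is the grid of the introduction.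

\section{An instance that defines addition}\label{sec:instance}

The relation
\[
R=\{(u,v,w)\in B^3:\pi(u)+\pi(w)=\pi(v)\}
\]
is a nonempty subuniverse of $\mathbf A^3$, because the operations act linearly on $Z$. By Theorem~\ref{thm:pp} it is pp-definable in $\mathbb D^c$. Identify the variables of the defining formula that are linked by equalities, and read the remaining conjuncts as constraints. This gives an instance $\mathbb G$ of $\operatorname{CSP}(\mathbb D^c)$, with variable set $G$, and variables $x,y,z\in G$ such that $R=\{(h(x),h(y),h(z)):h\in\mathcal H\}$, where $\mathcal H\le\mathbf A^G$ is the set of all solutions. The map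
\[
\Lambda\colon\mathcal H\to M,\qquad \Lambda h=(\pi h(x),\pi h(z)),
\]
is a homomorphism, and it is onto since any $u,w\in B$ extend to a triple of $R$. Let $\Sigma\le\mathcal H$ be minimal among the subuniverses with $\Lambda(\Sigma)=M$. Then $(\Sigma,\Lambda)$ is a minimal labeled algebra. For $g\in G$ put
\[
S_g=\{\sigma(g):\sigma\in\Sigma\}\le\mathbf A,\qquad \mu_g=\{\Lambda\sigma'-\Lambda\sigma:\sigma,\sigma'\in\Sigma,\ \sigma(g)=\sigma'(g)\}.
\]
Thus $\mu_g$ is the type of the congruence ``agree at $g$'' on $\Sigma$: the value of $g$ determines the label up to $\mu_g$. Call $g$ \emph{constant} if $|S_g|=1$. A constant variable has $\mu_g=M$, and conversely $\mu_g=M$ implies by Lemma~\ref{lem:hom} that all elements of $\Sigma$ agree at $g$. So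
\begin{equation}\label{eq:constant}
g\text{ is constant}\iff\mu_g=M .
\end{equation}

\begin{lemma}\label{lem:labelmap}
If $\mu_g=0$, then $\lambda(\sigma(g))=\Lambda\sigma$ defines a map $\lambda\colon S_g\to M$, and $(S_g,\lambda)$ is a minimal labeled algebra.
\end{lemma}

\begin{proof}
The map is well defined because $\mu_g=0$, and it is onto. It is a homomorphism because $f(\sigma_1(g),\dots,\sigma_m(g))=f(\sigma_1,\dots,\sigma_m)(g)$ and $\Lambda$ is a homomorphism. If $S'\le S_g$ carries all labels, then $\{\sigma\in\Sigma:\sigma(g)\in S'\}$ is a subuniverse carrying all labels, so it is $\Sigma$, and $S'=S_g$.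
\end{proof}

\begin{lemma}\label{lem:ends}
$\mu_x=\{0\}\times Z$ and $\mu_z=Z\times\{0\}$.
\end{lemma}

\begin{proof}
Solutions that agree at $x$ have labels with the same first coordinate, so $\mu_x\subseteq\{0\}\times Z$. If the inclusion is proper, then $\mu_x=0$ by Lemma~\ref{lem:lines}, and Lemma~\ref{lem:labelmap} gives a surjective homomorphism $\lambda\colon S_x\to M$. Then $\lambda^{-1}(\{0\}\times Z)$ is a proper subuniverse of $S_x\subseteq B$ that maps onto $\{0\}\times Z\cong Z$. This contradicts the minimality of $|B|$. Exchanging the coordinates gives the statement for $z$.
\end{proof}

So $x$ and $z$ are not constant, and they know transversal parts of the label. The third variable $y$ serves only to tie them together. Call two variables \emph{adjacent} if they occur together in a binary constraint of $\mathbb G$.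

\begin{lemma}\label{lem:connected}
There is a walk from $x$ to $z$ in $\mathbb G$ all of whose variables are non-constant.
\end{lemma}

\begin{proof}
Let $C$ be the set of variables reachable from $x$ through non-constant variables, and suppose $z\notin C$. For $\sigma,\sigma'\in\Sigma$ let $\tau$ agree with $\sigma$ on $C$ and with $\sigma'$ elsewhere. A constraint with all its variables in $C$, or all outside $C$, is satisfied by $\tau$. If a binary constraint has exactly one variable in $C$, its other variable is constant, so $\tau$ agrees with $\sigma$ on both variables. Hence $\tau\in\mathcal H$ and $\pi\sigma(x)+\pi\sigma'(z)=\pi\tau(y)$. If $y\notin C$, the right side is $\pi\sigma'(y)=\pi\sigma'(x)+\pi\sigma'(z)$, so $\pi\sigma(x)=\pi\sigma'(x)$ for all $\sigma,\sigma'\in\Sigma$. If $y\in C$, the right side is $\pi\sigma(y)=\pi\sigma(x)+\pi\sigma(z)$, so $\pi\sigma'(z)=\pi\sigma(z)$ for all $\sigma,\sigma'\in\Sigma$. Both contradict $\Lambda(\Sigma)=M$.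
\end{proof}

Since $(D,E)$ has no cycles, there is a \emph{level function} $\operatorname{lev}\colon D\to\mathbb Z$ with $\operatorname{lev}(v)=\operatorname{lev}(u)+1$ for every arc $(u,v)\in E$. Fix one.

\begin{lemma}\label{lem:level}
If $g$ is not constant, then $S_g$ lies in one component of the forest $(D,E)$ and on one level.
\end{lemma}

\begin{proof}
Number the components. Define $\operatorname{sel}(u,v)\in\{u,v\}$ as follows: if $u,v$ lie in different components, select the one in the component of larger number; if they lie in the same component on different levels, select the higher one; otherwise select $u$. Let $(u,u')$ and $(v,v')$ be arcs. Then $u,u'$ share a component, $v,v'$ share a component, and $\operatorname{lev}(u')-\operatorname{lev}(v')=\operatorname{lev}(u)-\operatorname{lev}(v)$. So the same argument is selected for $(u,v)$ and for $(u',v')$, and $(\operatorname{sel}(u,v),\operatorname{sel}(u',v'))$ is one of the two arcs. Hence $\operatorname{sel}$ preserves $E$ and every $F_i$. It preserves unary relations because it returns one of its arguments. So $\operatorname{sel}$ is an operation of $\mathbf A$; on $M$ it acts as $rx_1+r'x_2$ with $r+r'=1$.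

Let $\sigma,\sigma'\in\Sigma$ have labels $m,m'$, and suppose that $\sigma(g)$ and $\sigma'(g)$ differ in component or level. Then $\operatorname{sel}$ selects the same element in either order, say $\sigma(g)$. So $\operatorname{sel}(\sigma,\sigma')$ and $\operatorname{sel}(\sigma',\sigma)$ both agree with $\sigma$ at $g$, which gives $rm+r'm'-m\in\mu_g$ and $rm'+r'm-m\in\mu_g$. The sum is $(m+m')-2m=m'-m$, so $m'-m\in\mu_g$. Thus $\sigma(g)$ and $\sigma'(g)$ agree in component and level whenever $\Lambda\sigma'-\Lambda\sigma\notin\mu_g$. If $\Lambda\sigma'-\Lambda\sigma\in\mu_g$, use $\mu_g\ne M$ to choose $\sigma''$ with $\Lambda\sigma''\notin\Lambda\sigma+\mu_g$; then $\sigma(g)$ and $\sigma'(g)$ both agree with $\sigma''(g)$ in component and level.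
\end{proof}

\subsection*{The chain}
Take a walk $x=h_0,h_1,\dots,h_N=z$ as in Lemma~\ref{lem:connected}. By \eqref{eq:constant} each $\mu_{h_i}$ is $0$ or a line. Along the walk the type starts at the line $\mu_x$ and ends at a different line $\mu_z$; we cut out the piece on which the first change of line happens. Let $j$ be least with $\mu_{h_j}\notin\{0,\mu_x\}$, and let $i<j$ be largest with $\mu_{h_i}=\mu_x$. Rename $h_i,\dots,h_j$ as $g_0,\dots,g_{n+1}$, with $n\ge0$, and put
\[
S_k=S_{g_k},\qquad R_k=\{(\sigma(g_k),\sigma(g_{k+1})):\sigma\in\Sigma\},\qquad K_1=\mu_{g_0},\qquad K_2=\mu_{g_{n+1}}.
\]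
The rest of the proof uses only the following properties.
\begin{itemize}
\item[(C1)] $K_1$ and $K_2$ are distinct lines.
\item[(C2)] For $1\le k\le n$ we have $\mu_{g_k}=0$, so $S_k$ is a minimal labeled algebra with $\lambda(\sigma(g_k))=\Lambda\sigma$.
\item[(C3)] There is a component $H$ of $(D,E)$ such that each $S_k$ lies in $H$, on one level $\ell_k$, and $\sigma(g_0),\dots,\sigma(g_{n+1})$ is a walk in the tree $H$ for every $\sigma\in\Sigma$. In particular $|\ell_{k+1}-\ell_k|=1$.
\end{itemize}
Here (C3) holds by Lemma~\ref{lem:level} and because every binary relation of $\mathbb D^c$ is contained in $E$.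

Reversing all pairs in $E$, in the $F_i$, and in the binary constraints of $\mathbb G$ changes neither $\mathbf A$, nor $\Sigma$, nor the sets $S_k,R_k$, nor the undirected tree $H$; it replaces $\operatorname{lev}$ by $-\operatorname{lev}$. So every statement below also holds with up and down interchanged. We refer to this as \emph{reversal}.

\section{Pushing tree congruences along the chain}\label{sec:push}

A \emph{subtree} of $H$ is a nonempty connected subgraph. Write $[u,v]$ for the path from $u$ to $v$ in $H$, and $\operatorname{hull}(A)=\bigcup_{u,v\in A}[u,v]$ for a nonempty set $A$ of vertices. A subtree contains $[u,v]$ for any two of its vertices. So it is an induced subgraph, $\operatorname{hull}(A)$ is the smallest subtree containing $A$, and the intersection of two subtrees is a subtree or empty. For a finite graph let $\chi$ be the number of vertices minus the number of edges; the graph is a forest if and only if $\chi$ equals its number of components.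

\begin{lemma}\label{lem:subtrees}
Let $T$ be a finite tree.
\begin{itemize}
\item[(a)] Contracting each member of a family of pairwise disjoint subtrees to a point gives a tree $X$, and the path in $T$ between two vertices maps onto the path in $X$ between their images.
\item[(b)] Let $\mathcal T$ and $\mathcal T'$ be two families, each consisting of pairwise disjoint subtrees. The bipartite graph $\Gamma$ on $\mathcal T\sqcup\mathcal T'$ in which two subtrees are adjacent when they intersect is a forest.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Contracting a subtree replaces a part with $\chi=1$ by a point, so $X$, with edges counted with multiplicity, is connected with $\chi=1$, hence a tree. A path meets each contracted subtree in a subpath, so its image, after deleting consecutive repetitions, visits no node twice.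

(b) Let $W$ be the union of all the subtrees. Each vertex or edge of $W$ lies in at most one member of each family. Counting gives
\[
\chi(W)=\sum_{U\in\mathcal T}\chi(U)+\sum_{U'\in\mathcal T'}\chi(U')-\sum_{U\in\mathcal T,\,U'\in\mathcal T'}\chi(U\cap U')=\chi(\Gamma),
\]
because subtrees have $\chi=1$ and $U\cap U'$ is a subtree exactly when $U,U'$ are adjacent in $\Gamma$. Two members that share a vertex are equal or adjacent in $\Gamma$, and every vertex and edge of $W$ lies in some member. So two members lie in the same component of $W$ if and only if they lie in the same component of $\Gamma$. As $W$ is a forest, $\chi(\Gamma)=\chi(W)$ is the number of components of $W$, hence of $\Gamma$.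
\end{proof}

\begin{definition}
Let $0\le k\le n$. A \emph{tree congruence} on $S_k$ is a congruence $\eta$ whose classes have pairwise disjoint hulls. Its \emph{type} is $\{\Lambda\sigma'-\Lambda\sigma:\sigma(g_k)\mathrel\eta\sigma'(g_k)\}$. It is \emph{sealed} if for every class $A$
\begin{equation}\label{eq:sealed}
(s,u)\in R_k\ \text{ and }\ u\in\operatorname{hull}(A)\quad\Longrightarrow\quad s\in A .
\end{equation}
\end{definition}

For $1\le k\le n$ this type is the type of $\eta$ in the labeled algebra $S_k$, by (C2). The first consequence of the definition is that a slice $S_k$ cannot carry tree congruences in two directions.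

\begin{lemma}\label{lem:unique}
Let $1\le k\le n$. If tree congruences $\eta,\xi$ on $S_k$ have lines $K,K'$ as types, then $K=K'$.
\end{lemma}

\begin{proof}
If two classes intersect, so do their hulls. So $\Gamma(\eta,\xi)$ is a subgraph of the graph of Lemma~\ref{lem:subtrees}(b) for the two families of hulls, and hence a forest. Apply Lemma~\ref{lem:forest}.
\end{proof}

To push $\eta$ from $S_k$ to $S_{k+1}$, we join two elements of $S_{k+1}$ when they are $R_k$-related to elements of one $\eta$-class. The next example shows what condition \eqref{eq:sealed} prevents.

\begin{example}\label{ex:unsealed}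
Take the tree with arcs $s_1\to u_1$, $s_1\to u$, $s_2\to u$, $s_2\to u_2$, $s\to u$, the partition $\{s_1,s_2\},\{s\}$ of level $0$, and the relation $\{(s_1,u_1),(s_2,u_2),(s,u)\}$ in the role of $R_k$. The hulls $\{s_1,u,s_2\}$ and $\{s\}$ are disjoint, but \eqref{eq:sealed} fails for the pair $(s,u)$. The pushed partition of level $1$ is $\{u_1,u_2\},\{u\}$, and the hull of $\{u_1,u_2\}$ contains $u$.
\end{example}

\begin{lemma}[Push]\label{lem:push}
Let $0\le k\le n$, and let $\eta$ be a sealed tree congruence of type $K_1$ on $S_k$. Then $k<n$, and $S_{k+1}$ has a tree congruence of type $K_1$.
\end{lemma}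

\begin{proof}
Let $\Gamma$ be the bipartite graph on $S_k/\eta\sqcup S_{k+1}$ in which a class $A$ is adjacent to $u$ if $(s,u)\in R_k$ for some $s\in A$. Every vertex of $\Gamma$ has a neighbor. Call $u\in S_{k+1}$ \emph{inner} if it lies in the hull of some class, and \emph{outer} otherwise. By \eqref{eq:sealed}, an inner vertex $u\in\operatorname{hull}(A)$ has $A$ as its only neighbor.

\emph{$\Gamma$ is a forest.} Contract the hulls of all classes in $H$; by Lemma~\ref{lem:subtrees}(a) the result is a tree. If $u$ is outer and adjacent to $A$ in $\Gamma$, then $u$ is adjacent in $H$ to an element of $A$, so $u$ is adjacent in the contracted tree to the node of $\operatorname{hull}(A)$. Hence $\Gamma$ without its inner vertices is a subgraph of that tree. The inner vertices have degree $1$ and lie on no cycle.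

\emph{$k<n$.} Suppose $k=n$. On $\Sigma$ consider the congruences $\hat\eta$, defined by $\sigma(g_n)\mathrel\eta\sigma'(g_n)$, and $\hat\xi$, defined by $\sigma(g_{n+1})=\sigma'(g_{n+1})$. Their types are $K_1$ and $K_2$. Their classes correspond to the $\eta$-classes and to the elements of $S_{n+1}$, and $\Gamma(\hat\eta,\hat\xi)$ is isomorphic to the forest $\Gamma$. This contradicts Lemma~\ref{lem:forest} and (C1).

\emph{The congruence on $S_{k+1}$.} Now $1\le k+1\le n$, so $S_{k+1}$ is labeled. The relation
\[
\rho=\{(\sigma(g_{k+1}),\sigma'(g_{k+1})):\sigma,\sigma'\in\Sigma,\ \sigma(g_k)\mathrel\eta\sigma'(g_k)\}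
\]
is reflexive and compatible, and it consists of the pairs with a common neighbor in $\Gamma$. Since $\lambda(\sigma(g_{k+1}))=\Lambda\sigma$, its type is the type of $\eta$, namely $K_1$. Let $\eta'$ be the equivalence relation generated by $\rho$. It is a congruence of type $K_1$ by Lemma~\ref{lem:generated}, and its classes are the sets $\gamma\cap S_{k+1}$ for the components $\gamma$ of $\Gamma$. Let $T_\gamma$ consist of the hulls of the $\eta$-classes in $\gamma$ and the vertices $u\in\gamma\cap S_{k+1}$. This set is connected in $H$, since each edge of $\Gamma$ comes from an edge of $H$ between $u$ and an element of $A$. So it contains the hull of $\gamma\cap S_{k+1}$. The sets $T_\gamma$ are pairwise disjoint: hulls of different classes are disjoint, and a vertex $u\in S_{k+1}$ in $\operatorname{hull}(A)$ is a neighbor of $A$, so it belongs to the component of $A$. Hence $\eta'$ is a tree congruence.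
\end{proof}

The pushed congruence need not be sealed for the next relation $R_{k+1}$. The repair step is the following.

\begin{proposition}[Sealing]\label{prop:seal}
Let $1\le k\le n$. If $S_k$ has a tree congruence of type $K_1$, then it has a sealed tree congruence of type $K_1$.
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:main}, assuming Proposition~\ref{prop:seal}]
The equality relation on $S_0$ is a tree congruence of type $\mu_{g_0}=K_1$. It is sealed, because the hulls are single vertices of level $\ell_0$, while $u$ in \eqref{eq:sealed} has level $\ell_1\ne\ell_0$. Lemma~\ref{lem:push} and Proposition~\ref{prop:seal}, applied alternately, give a sealed tree congruence of type $K_1$ on $S_k$ for each $k=0,1,\dots,n$. For $k=n$, Lemma~\ref{lem:push} gives $n<n$, a contradiction.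
\end{proof}

\section{Synchronized walks and strip congruences}\label{sec:walks}

To prove Proposition~\ref{prop:seal} we need tree congruences that come from the geometry of $H$. The natural candidate joins two elements of $S_k$ when they are connected inside a horizontal strip of levels. Connectivity is a union, over all shapes of walks, of compatible relations, and a union of compatible relations need not be compatible. The remedy is to find one shape of walk that works for all elements at once.

\subsection{Words}
A \emph{word} is a finite sequence over $\{+,-\}$. The word of a walk $u_0,\dots,u_N$ in $H$ has $+$ in position $i$ if $(u_{i-1},u_i)\in E$ and $-$ if $(u_i,u_{i-1})\in E$; a walk with word $w$ is a \emph{$w$-walk}, and we write $u\xrightarrow{w}v$ if there is a $w$-walk from $u$ to $v$. The word of the reversed walk is $w^{-1}$. Two facts are used constantly.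
\begin{itemize}
\item[(W1)] The level rises by $1$ at a letter $+$ and drops by $1$ at a letter $-$. So two walks that start on the same level have the same word if and only if they have the same sequence of levels.
\item[(W2)] An operation $f$ of $\mathbf A$ preserves $E$, so it maps $m$ walks with word $w$, step by step, to a $w$-walk. Hence $\xrightarrow{w}$ is a compatible relation.
\end{itemize}
A \emph{retracing} of a walk $u_0,\dots,u_N$ is a walk $u_{\iota(0)},\dots,u_{\iota(N')}$, where $\iota(0)=0$, $\iota(N')=N$, and $|\iota(i)-\iota(i-1)|=1$ for all $i$. It has the same ends as $u$ and uses only vertices of $u$. By (W1), walks with a common word and a common initial level still have a common word after retracing by the same $\iota$.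

In the next lemma a leader has to cross from one vertex on the top level of a strip to another, and several followers have to stay level with the leader and return to their starting points. For example, let the leader's walk have levels $2,1,0,1,2$, and let the follower live on a path with levels $2,1,2,1,0$. The leader moves through the indices $0,1,0,1,2,3,4,3,4$ and the follower through $0,1,2,3,4,3,2,1,0$; both see the levels $2,1,2,1,0,1,2,1,2$. If the follower lived on a single edge with levels $2,1$, it could not follow, since every retracing of the leader's walk visits level $0$. This is why each follower needs access to the bottom level. Intervals are intervals of integers.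

\begin{lemma}[Leader and followers]\label{lem:climb}
Let $u_0,\dots,u_N$ be a walk in $H$ with levels in $[a,b]$ and $\operatorname{lev}(u_0)=\operatorname{lev}(u_N)=b$. Let $T_1,\dots,T_r$ $(r\ge0)$ be subtrees of $H$ with levels in $[a,b]$, each containing a vertex of level $a$, and let $x_i\in T_i$ have level $b$. Then there are a retracing of $u$ and, for each $i$, a closed walk at $x_i$ in $T_i$, all with the same word.
\end{lemma}

\begin{proof}
For $r=0$ take $u$ itself. Let $r=1$. If $N=0$, take the empty word. Otherwise $u_1$ has level $b-1$, so $a<b$. Let $x_1=p_0,\dots,p_L$ be a path in $T_1$ from $x_1$ to a vertex of level $a$, cut at its first vertex of level $a$; then $L\ge1$. Let $\Delta$ be the graph whose vertices are the pairs $(i,j)$ with $\operatorname{lev}(u_i)=\operatorname{lev}(p_j)$, and in which vertices $(i,j)$, $(i',j')$ are adjacent when $|i-i'|=|j-j'|=1$. For an index $i$ let $\operatorname{up}(i)$ and $\operatorname{dn}(i)$ count the indices $i'\in\{i-1,i+1\}\cap[0,N]$ for which $u_{i'}$ is higher, respectively lower, than $u_i$; define $\operatorname{up}'(j)$, $\operatorname{dn}'(j)$ in the same way for $p$. A neighbor of $(i,j)$ moves both coordinates up or both down, so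
\[
\deg(i,j)=\operatorname{up}(i)\operatorname{up}'(j)+\operatorname{dn}(i)\operatorname{dn}'(j).
\]
\emph{Levels strictly between $a$ and $b$.} Here $0<i<N$ and $0<j<L$, so each of the two pairs $(\operatorname{up},\operatorname{dn})$ is $(1,1)$, $(2,0)$, or $(0,2)$. The degree is $2$ if one of the pairs is $(1,1)$, and $4$ or $0$ otherwise. \emph{Level $b$.} The degree is $\operatorname{dn}(i)\operatorname{dn}'(j)$. We have $\operatorname{dn}(i)=1$ for $i\in\{0,N\}$ and $2$ otherwise, and, since $j\neq L$, $\operatorname{dn}'(j)=1$ for $j=0$ and $2$ otherwise. So the degree is odd exactly at $(0,0)$ and $(N,0)$. \emph{Level $a$.} Here $0<i<N$, $\operatorname{up}(i)=2$, $\operatorname{dn}(i)=0$, and the degree is even.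

Each component of a finite graph has an even number of vertices of odd degree, so $(0,0)$ and $(N,0)$ are joined by a path in $\Delta$. Its first coordinates give a retracing of $u$, and its second coordinates give a closed walk at $x_1$ in $T_1$. The two have the same levels, hence the same word.

For $r\ge2$, take by induction a retracing $u'$ of $u$ and closed walks $\omega_1,\dots,\omega_{r-1}$ in $T_1,\dots,T_{r-1}$ with the word of $u'$. Apply the case $r=1$ to $u'$ and $T_r$. This gives a retracing of $u'$, by a map $\iota$, and a closed walk at $x_r$ in $T_r$ with the same word. Retrace $\omega_1,\dots,\omega_{r-1}$ by $\iota$ as well. A retracing of a retracing of $u$ is a retracing of $u$.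
\end{proof}

\begin{lemma}\label{lem:simultaneous}
Let $T_1,\dots,T_r$ be subtrees of $H$ with levels in $[a,b]$, each containing vertices of level $a$ and of level $b$. Let $x_i,y_i\in T_i$, all of level $b$ or all of level $a$. Then there is a word $w$ such that for every $i$ there is a $w$-walk in $T_i$ from $x_i$ to $y_i$.
\end{lemma}

\begin{proof}
By reversal we may assume level $b$. For $i=1,\dots,r$ in turn, apply Lemma~\ref{lem:climb} with the path from $x_i$ to $y_i$ in $T_i$ as leader and with followers $T_j$, $j\neq i$, based at $y_j$ if $j<i$ and at $x_j$ if $j>i$. Concatenate the $r$ resulting words.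
\end{proof}

\subsection{Admissible intervals}
From here to the end of the paper, fix $k$ with $1\le k\le n$ and write $S=S_k$ and $\ell=\ell_k$. For an interval $I\ni\ell$ let $H[I]$ be the subgraph of $H$ induced on the vertices with level in $I$, and let $C_I(s)$ be the component of $s\in S$ in $H[I]$. Lemma~\ref{lem:simultaneous} starts on an extreme level of the strip, while $S$ sits on level $\ell$. We bridge the gap by growing the strip one level at a time.

\begin{definition}
An interval $I$ is \emph{admissible} if there is a chain of intervals $\{\ell\}=I_0\subset I_1\subset\dots\subset I_r=I$, each with one level more than the previous one, such that $C_{I_j}(s)$ meets every level of $I_j$ for all $j$ and all $s\in S$.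
\end{definition}

\begin{lemma}\label{lem:reach}
Let $I=[a,b]$ be admissible, let $(s_i)$ be a finite family of elements of $S$, repetitions allowed, and let $x_i\in C_I(s_i)$, all of level $b$ or all of level $a$. Then there is a word $w$ such that for every $i$ there is a $w$-walk in $H[I]$ from $s_i$ to $x_i$.
\end{lemma}

\begin{proof}
We use induction along the chain. If $I=\{\ell\}$, then $H[I]$ has no edges, $x_i=s_i$, and the empty word works. Otherwise, by reversal, we may assume that $I$ arises from the admissible interval $I^-=[a,b-1]$ by adding level $b$. Each $C_I(s_i)$ meets the levels $a$ and $b$, so Lemma~\ref{lem:simultaneous} applies to these subtrees.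

Suppose the $x_i$ have level $b$. Follow the path from $s_i$ to $x_i$ up to its first vertex $p_i$ of level $b$; since $\ell\in I^-$, $p_i\ne s_i$. The preceding vertex $p_i^-$ has level $b-1$ and lies in $C_{I^-}(s_i)$. By induction one word leads each $s_i$ to $p_i^-$. The letter $+$ leads on to $p_i$, and Lemma~\ref{lem:simultaneous} leads from $p_i$ to $x_i$.

Suppose the $x_i$ have level $a$. Since $I^-$ is admissible, $C_{I^-}(s_i)$ has a vertex $p_i$ of level $a$. By induction one word leads each $s_i$ to $p_i$, and Lemma~\ref{lem:simultaneous} leads from $p_i$ to $x_i$.
\end{proof}

\begin{lemma}\label{lem:strip}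
For admissible $I$, the relation $s\approx_Is'\iff C_I(s)=C_I(s')$ is a tree congruence on $S$.
\end{lemma}

\begin{proof}
In each component $C=C_I(s)$, $s\in S$, choose a vertex $x_C$ on the top level of $I$. By Lemma~\ref{lem:reach} there is a word $w$ leading every $s\in S$ to $x_{C_I(s)}$ inside $H[I]$. By (W1), every $w$-walk that starts on level $\ell$ has its levels in $I$. Let $s_i\approx_Is_i'$ for $i\le m$, put $C_i=C_I(s_i)$, and let $f$ be an $m$-ary operation. By (W2), both $f(s_1,\dots,s_m)$ and $f(s_1',\dots,s_m')$ have $w$-walks to the vertex $f(x_{C_1},\dots,x_{C_m})$. Both elements lie in $S$, hence on level $\ell$, so these walks lie in $H[I]$. Thus $\approx_I$ is compatible. Its classes, and so their hulls, lie in distinct components of $H[I]$.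
\end{proof}

Let $\tau(I)$ be the type of $\approx_I$. Then $\tau(\{\ell\})=0$, since $\approx_{\{\ell\}}$ is equality. The chain $g_0,\dots,g_{n+1}$ provides an admissible interval at the other extreme.

\begin{lemma}\label{lem:J}
The set $J=\{\ell_0,\dots,\ell_{n+1}\}$ is an admissible interval with $\tau(J)=M$.
\end{lemma}

\begin{proof}
For $i\le k\le j$ the set $J_{i,j}=\{\ell_i,\dots,\ell_j\}$ is an interval containing $\ell$, by (C3), and it gains at most one level when $i$ decreases or $j$ increases by $1$. The sequence $J_{k,k},J_{k-1,k},\dots,J_{0,k},J_{0,k+1},\dots,J_{0,n+1}$, with repetitions omitted, is a chain from $\{\ell\}$ to $J$. For $s=\sigma(g_k)$ the walk $\sigma(g_i),\dots,\sigma(g_j)$ lies in $H[J_{i,j}]$, passes through $s$, and meets all levels of $J_{i,j}$. So $J$ is admissible. If $\sigma(g_0)=\sigma'(g_0)$, the walks of $\sigma$ and $\sigma'$ meet, so $\sigma(g_k)\approx_J\sigma'(g_k)$; hence $K_1\subseteq\tau(J)$. The same argument at $g_{n+1}$ gives $K_2\subseteq\tau(J)$, and $K_1+K_2=M$.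
\end{proof}

\section{Sealing a tree congruence}\label{sec:seal}

We prove Proposition~\ref{prop:seal}. Let $\eta_0$ be a tree congruence of type $K_1$ on $S$. Along the chain from $\{\ell\}$ to $J$ the type $\tau$ goes from $0$ to $M$. Choose consecutive members $I\subset I'$ of the chain with $\tau(I)\ne M=\tau(I')$; both are admissible. By reversal we may assume $I=[a,b]$ and $I'=[a,b+1]$. By Lemma~\ref{lem:hom}, $\approx_{I'}$ is $S^2$, so $S$ lies in one component $T$ of $H[I']$. The subtree $T$ contains the hull of every subset of $S$.

\subsection{The case where $\tau(I)$ is a line}
By Lemma~\ref{lem:unique}, applied to $\approx_I$ and $\eta_0$, we have $\tau(I)=K_1$. We claim that $\approx_I$ is sealed. Let $A=S\cap C$ be a class, with $C$ a component of $H[I]$, and let $(s,u)\in R_k$ with $u\in\operatorname{hull}(A)\subseteq C$. Then $s$ is adjacent to $u$ and has level $\ell\in I$, so $s\in C$, that is, $s\in A$.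

\subsection{The case $\tau(I)=0$: the tree $X$}
Now the type jumps from $0$ to $M$ when level $b+1$ is added, and no strip congruence on the chain has a line as its type. We interpolate between $\approx_I$ and $\approx_{I'}$ by counting how often a walk has to visit level $b+1$.

The components of $H[I]$ contained in $T$ are called \emph{cells}, and the vertices of $T$ of level $b+1$ are called \emph{tops}. Every vertex of $T$ is a top or lies in a cell. Let $X$ be the tree obtained from $T$ by contracting each cell (Lemma~\ref{lem:subtrees}(a)), let $\bar v$ be the node of $X$ corresponding to $v\in T$, and let $d$ be the distance in $X$. Two cells are never adjacent, and neither are two tops, so $X$ is bipartite between cells and tops. For $s\in S$ the node $\bar s$ is the cell $C_I(s)$. Put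
\[
\delta(s,s')=\tfrac12\,d(\bar s,\bar s')\in\mathbb Z\qquad(s,s'\in S).
\]
Since $\tau(I)=0$, elements with different labels lie in different cells. Let $\kappa\ge1$ be the minimum of $\delta(s,s')$ over the pairs with $\lambda(s)\ne\lambda(s')$, and let $\mathcal P$ be the set of pairs with $\lambda(s)\neq\lambda(s')$ and $\delta(s,s')=\kappa$. It is nonempty and symmetric. By the choice of $\kappa$,
\begin{equation}\label{eq:kappa}
\delta(s,s')<\kappa\ \Rightarrow\ \lambda(s)=\lambda(s'),\qquad
\delta(s,s')\le\kappa,\ \lambda(s)\ne\lambda(s')\ \Rightarrow\ (s,s')\in\mathcal P .
\end{equation}

Consider a walk that starts at $s\in S$ and has its levels in $I'$. It stays in $T$. It is never on level $b+1$ at two consecutive times, and between visits to that level it stays in one cell. So it induces a walk in $X$ from $\bar s$ that alternates between cells and tops; with nodes numbered from $0$, node $2i-1$ is the top at the $i$-th visit to level $b+1$, and node $2i$ is the cell entered after it. Call a word $Q$ a \emph{$j$-word} if walks with word $Q$ starting on level $\ell$ stay in $I'$, end on level $\ell$, and visit level $b+1$ exactly $j$ times; by (W1) this depends only on $Q$, and so do the times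 of the visits. For a $j$-word $Q$ the relation
\[
\rho_Q=\{(r,r')\in S^2:r\xrightarrow{Q}r'\}
\]
is compatible by (W2), and $\delta(r,r')\le j$ for all $(r,r')\in\rho_Q$. The next lemma covers the relation $\delta\le j$ by such relations.

\begin{lemma}\label{lem:rhoQ}
For $s,s'\in S$ with $\delta(s,s')=j$ there is a $j$-word $Q$ such that $\rho_Q$ is reflexive and contains $(s,s')$.
\end{lemma}

\begin{proof}
We lead $s$ to $s'$ while every $r\in S$ follows and returns to itself. Since $I'$ is admissible, $T$ has a top. For $r\in S$ follow a path from $r$ to its first top $x_r^+$; the preceding vertex $x_r$ has level $b$ and lies in the cell $\bar r$. Let $\bar s=\gamma_0,p_1,\gamma_1,\dots,p_j,\gamma_j=\bar s'$ be the path in $X$, and for $1\le i\le j$ let $y_i\in\gamma_{i-1}$ and $z_i\in\gamma_i$ be the neighbors of $p_i$ in these cells; they have level $b$. If $j=0$, put $y_1=z_0=x_s$. In all cases $y_1\in\bar s$ and $z_j\in\bar s'$.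

By Lemma~\ref{lem:reach} there are words $w_1$, $w_2$ of walks in $H[I]$ with $s\xrightarrow{w_1}y_1$, $s'\xrightarrow{w_2}z_j$, and $r\xrightarrow{w_1}x_r$, $r\xrightarrow{w_2}x_r$ for all $r\in S$. The word $+-$ is realized by $y_i,p_i,z_i$ and by $x_r,x_r^+,x_r$. For $1\le i<j$ apply Lemma~\ref{lem:climb} to the interval $I$, with the path from $z_i$ to $y_{i+1}$ in $\gamma_i$ as leader and the cells $\bar r$, based at $x_r$, as followers; these cells meet level $a$ because $I$ is admissible. This gives a word $w^i$ of walks in $H[I]$ with $z_i\xrightarrow{w^i}y_{i+1}$ and $x_r\xrightarrow{w^i}x_r$ for all $r$. Let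
\[
Q=w_1\,(+-)\,w^1\,(+-)\,w^2\cdots w^{j-1}\,(+-)\,w_2^{-1},
\]
with $j$ blocks $+-$, so that $Q=w_1w_2^{-1}$ if $j=0$. Then $s\xrightarrow{Q}s'$, $r\xrightarrow{Q}r$ for all $r\in S$, and $Q$ is a $j$-word.
\end{proof}

The number $\kappa$ is the first scale at which labels mix. Either they mix along a single line, and then this scale defines the congruence we want, or they mix in two directions, and then $S$ is so rigidly placed in $X$ that $\eta_0$ itself is sealed.

\subsection{Mixing along one line}
Suppose that some line $K$ contains $\lambda(s')-\lambda(s)$ for all $(s,s')\in\mathcal P$. Let $\eta$ be the equivalence relation generated by $\{(s,s'):\delta(s,s')\le\kappa\}$.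

\emph{$\eta$ is a congruence of type $K$.} By Lemma~\ref{lem:rhoQ} each pair with $\delta\le\kappa$ lies in a reflexive compatible relation contained in $\{\delta\le\kappa\}$. These relations generate $\eta$, so $\eta$ is a congruence by Lemma~\ref{lem:generated}. By \eqref{eq:kappa} their types lie in $K$, so the type of $\eta$ lies in $K$. It is nonzero because $\mathcal P\subseteq\eta$. By Lemma~\ref{lem:lines} it is $K$.

\emph{$\eta$ is a tree congruence.} For a class $A$, the union of the paths $[x,y]$ with $x,y\in A$ and $\delta(x,y)\le\kappa$ is connected, contains $A$, and lies in $\operatorname{hull}(A)$. So it equals $\operatorname{hull}(A)$. Suppose $v\in\operatorname{hull}(A)\cap\operatorname{hull}(A')$, say $v\in[x,y]\cap[x',y']$ with $x,y\in A$, $x',y'\in A'$, and $\delta(x,y),\delta(x',y')\le\kappa$. The node $\bar v$ lies on the $X$-paths from $\bar x$ to $\bar y$ and from $\bar x'$ to $\bar y'$, so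
\[
d(\bar x,\bar x')+d(\bar y,\bar y')\le d(\bar x,\bar v)+d(\bar v,\bar x')+d(\bar y,\bar v)+d(\bar v,\bar y')=d(\bar x,\bar y)+d(\bar x',\bar y')\le4\kappa .
\]
Hence $\delta(x,x')\le\kappa$ or $\delta(y,y')\le\kappa$, and $A=A'$. By Lemma~\ref{lem:unique}, applied to $\eta$ and $\eta_0$, we get $K=K_1$.

\emph{$\eta$ is sealed.} Let $(s,u)\in R_k$ and $u\in[x,y]$ with $x,y\in A$, $\delta(x,y)\le\kappa$. Then $u\in T$, the node $\bar u$ lies on the $X$-path from $\bar x$ to $\bar y$, and $u$ is adjacent to $s$. If $u$ has its level in $I$, then $\bar u=\bar s$, so $d(\bar x,\bar s)\le2\kappa$. If $u$ is a top, then $\bar u\neq\bar y$ and $\bar u$ is adjacent to $\bar s$, so $d(\bar x,\bar s)\le(2\kappa-1)+1$. In both cases $\delta(x,s)\le\kappa$ and $s\in A$.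

\subsection{Mixing in two directions}
Suppose now that no line contains all differences $\lambda(s')-\lambda(s)$, $(s,s')\in\mathcal P$. For each pair in $\mathcal P$ take the $\kappa$-word $Q$ of Lemma~\ref{lem:rhoQ}; the type of $\rho_Q$ contains the nonzero difference of labels of the pair. These types are not all equal to one line. So there are $\kappa$-words $Q',Q''$ such that $\rho'=\rho_{Q'}$ and $\rho''=\rho_{Q''}$ are reflexive and their types $K',K''$ are either distinct lines or both equal to $M$ (in the second case take $Q''=Q'$).

Three nodes of a tree at pairwise distance $2\kappa$ have a common midpoint, at distance $\kappa$ from each. When labels mix in two directions there are enough pairs at distance $2\kappa$ to place all of $S$ on one sphere. For a node $c$ of $X$, the \emph{branches} at $c$ are the components of $X-c$. Two nodes at distance $\kappa$ from $c$ in the same branch are both at distance $\kappa-1$ from the neighbor of $c$ in that branch. With \eqref{eq:kappa} this gives: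
\begin{equation}\label{eq:branch}
d(\bar s,c)=d(\bar s',c)=\kappa,\ \ \bar s,\bar s'\text{ in the same branch at }c\quad\Longrightarrow\quad\lambda(s)=\lambda(s').
\end{equation}

\begin{lemma}[Center]\label{lem:center}
There is a node $c$ of $X$ with $d(\bar s,c)=\kappa$ for all $s\in S$.
\end{lemma}

\begin{proof}
\emph{Step 1: choice of $c$.} For $(r,r')\in\mathcal P$ let $\operatorname{mid}(r,r')$ be the middle node of the $X$-path from $\bar r$ to $\bar r'$. Fix a node $o$ of $X$, and let $c=\operatorname{mid}(s_0,s_0')$ be a middle node farthest from $o$. Let $N=\{s\in S:d(\bar s,c)=\kappa\}$, and let $N^\circ$ be the set of $s\in N$ such that the branch at $c$ containing $\bar s$ does not contain $o$. The elements $s_0,s_0'\in N$ lie in different branches, so $N^\circ\ne\emptyset$. By \eqref{eq:branch} at most one label occurs in $N\setminus N^\circ$; call it $m_0$, and let $m_0\in M$ be arbitrary if $N=N^\circ$. We claim: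
\begin{equation}\label{eq:mid}
s\in N^\circ,\ (s,r)\in\mathcal P\quad\Longrightarrow\quad\operatorname{mid}(s,r)=c\ \text{ and }\ r\in N .
\end{equation}
Let $c'=\operatorname{mid}(s,r)$; then $d(\bar s,c')=\kappa$. If $c'$ lay in the branch of $\bar s$, which does not contain $o$, the path from $o$ to $c'$ would contain $c\neq c'$, and $c'$ would be farther from $o$ than $c$. So $c'$ is not in that branch, and the path from $\bar s$ to $c'$ contains $c$. Both $c$ and $c'$ are at distance $\kappa$ from $\bar s$ on this path, so $c'=c$.

\emph{Step 2: $N^\circ$ generates $S$.} Call $m\ne m'$ in $M$ \emph{neighbors} if $m'-m\in K'\cup K''$. Let $\Lambda^\circ=\lambda(N^\circ)$, let $m\in\Lambda^\circ$, and let $m'$ be a neighbor of $m$. Take $s\in N^\circ$ with label $m$. By Lemma~\ref{lem:hom} there is $r\in\rho'[s]\cup\rho''[s]$ with label $m'$. Then $\delta(s,r)\le\kappa$, so $(s,r)\in\mathcal P$ by \eqref{eq:kappa} and $r\in N$ by \eqref{eq:mid}. Hence every neighbor of an element of $\Lambda^\circ$ lies in $\Lambda^\circ\cup\{m_0\}$.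

The neighbor graph on $M\setminus\{m_0\}$ is connected. If $K'=M$, it is complete. If $K',K''$ are distinct lines, then $M=K'\oplus K''$ is a $q\times q$ grid whose rows and columns are the cosets of $K'$ and $K''$, neighbors are cells in a common row or column, and two cells that are not neighbors have two common neighbors, at most one of which is $m_0$. Moreover $\Lambda^\circ$ contains an element other than $m_0$: it is nonempty, and if it contains $m_0$, it contains the neighbors of $m_0$. Therefore $\Lambda^\circ\supseteq M\setminus\{m_0\}$. For each $m\in\Lambda^\circ$ fix $s_m\in N^\circ$ with label $m$. The labels of the subuniverse generated by the $s_m$ form a subuniverse of $M$ with at least $q^2-1$ elements. A proper nonempty subuniverse of $M$ is a coset of a proper subgroup and has at most $q^2/2<q^2-1$ elements. So all labels occur, and by (C2) the elements $s_m$ generate $S$.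

\emph{Step 3: $d(\bar s,c)\le\kappa$ for all $s\in S$.} We show that the generators reach $c$ by one word, and transfer this to $S$ with (W2). Fix $0\ne\varepsilon\in K'$. By Lemma~\ref{lem:hom}, for each $m\in\Lambda^\circ$ there is $s_m'\in\rho'[s_m]$ with label $m+\varepsilon$. As in Step 2, $(s_m,s_m')\in\mathcal P$, and $\operatorname{mid}(s_m,s_m')=c$ by \eqref{eq:mid}. Fix a $Q'$-walk from $s_m$ to $s_m'$. It induces a walk of length $2\kappa$ in $X$ between nodes at distance $2\kappa$. This is the path between them, so its node number $\kappa$ is $c$.

Let $\kappa$ be odd, $\kappa=2i-1$. Then $c$ is a top, that is, a vertex of $T$, and each of the walks is at $c$ at its $i$-th visit to level $b+1$. Let $P$ be the prefix of $Q'$ that ends at this visit. The set $\{s\in S:s\xrightarrow{P}c\}$ is a subuniverse containing all $s_m$, so it is $S$. A $P$-walk from $s$ to $c$ induces a walk of length $2i-1=\kappa$ in $X$.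

Let $\kappa$ be even, $\kappa=2i$; then $i\geq 1$. Now $c$ is a cell, and one step after its $i$-th visit to level $b+1$ the walk from $s_m$ is at a vertex $v_m\in c$ of level $b$. Let $P$ be the prefix of $Q'$ that ends at this time. The vertices $v_m$ may differ, so one more synchronization is needed. Let $s\in S$ and write $s=f(s_{m_1},\dots,s_{m_r})$. By (W2), $s\xrightarrow{P}v$ for $v=f(v_{m_1},\dots,v_{m_r})$. This walk starts on level $\ell$, so $v\in T$ has level $b$ and $d(\bar s,\bar v)\le2i=\kappa$. Let $a'\geq a$ be the lowest level in $c$. Lemma~\ref{lem:simultaneous}, for the interval $[a',b]$ and $r$ copies of the subtree $c$, gives a word $w$ and $w$-walks in $c$ from $v_{m_j}$ to $v_{m_1}$ for all $j$. Applying $f$ yields a $w$-walk from $v$ to $f(v_{m_1},\dots,v_{m_1})=v_{m_1}$. It starts on level $b$, so its levels lie in $[a',b]\subseteq I$. Hence $v\in c$, that is, $\bar v=c$.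

\emph{Step 4: equality.} Given $s\in S$, choose $m\in\Lambda^\circ$ with $m\ne\lambda(s)$; this is possible as $|\Lambda^\circ|\ge3$. Then $2\kappa\le d(\bar s,\bar s_m)\le d(\bar s,c)+\kappa$.
\end{proof}

Let $c$ be as in Lemma~\ref{lem:center}. Since $\kappa\ge1$, every $\bar s$, $s\in S$, lies in a branch at $c$; we say that $s$ lies in that branch. By \eqref{eq:branch} the elements of $S$ in one branch have the same label. By Lemma~\ref{lem:hom} every $\eta_0$-class carries a full coset of $K_1$, so at least two labels. Hence every $\eta_0$-class has elements in at least two branches.

\emph{$c$ is a cell.} Otherwise $c$ is a vertex of $T$, and it lies in the hull of every $\eta_0$-class, because the $X$-path between nodes in different branches passes through $c$. But $\eta_0$ has at least two classes, since its type is not $M$, and their hulls are disjoint.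

\emph{$\eta_0$ is sealed.} Let $(s,u)\in R_k$ and $u\in\operatorname{hull}(A)$ for a class $A$, and let $A_1$ be the class of $s$. Let $\mathcal B$ be the branch containing $\bar s$, and let $p$ be the neighbor of $c$ in $\mathcal B$. Since $c$ is a cell, $p$ is a top, a single vertex of $T$. Every $X$-path from a node in $\mathcal B$ to a node outside $\mathcal B$ contains $p$. So $p$ lies in the hull of every class that has an element in $\mathcal B$, because such a class also has an element in another branch. This applies to $A_1$. It also applies to $A$. Indeed, $u\in T$ is adjacent to $s$, so either $\bar u=\bar s$ or $u$ is a top adjacent to $\bar s$ in $X$; as $c$ is not a top, $\bar u\in\mathcal B$ in both cases. Now $u\in[x,y]$ for some $x,y\in A$, and an $X$-path between two nodes outside $\mathcal B$ does not enter $\mathcal B$, so $x$ or $y$ lies in $\mathcal B$. Thus $p\in\operatorname{hull}(A)\cap\operatorname{hull}(A_1)$, which forces $A=A_1$ and $s\in A$.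

In each case we have found a sealed tree congruence of type $K_1$ on $S_k$. This proves Proposition~\ref{prop:seal}, hence Proposition~\ref{prop:main} and Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{9}

\bibitem{BK12} Barto and Kozik, 2012.

\bibitem{BK14} Barto and Kozik, 2014.

\bibitem{Bod} Bodnarchuk et al.

\bibitem{BJK05} Bulatov, Jeavons, and Krokhin, 2005.

\bibitem{volume} \emph{The Constraint Satisfaction Problem: Complexity and Approximability}, \texttt{http://dagstuhl.sunsite.rwth-aachen.de/\allowbreak volltexte/\allowbreak dfu-complete/\allowbreak dfu-vol7-complete.pdf}

\bibitem{Gei} Geiger.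

\bibitem{HM88} Hobby and McKenzie, 1988.

\bibitem{Tay77} Taylor, 1977.

\bibitem{Val09} Valeriote, 2009.

\end{thebibliography}
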